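
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{conjecture}[theorem]{Conjecture}
\newtheorem{example}[theorem]{Example}

\title{Graded ranks in the Morava $K$-theory\\ of classifying spaces of $p$-groups}


\begin{abstract}
Let $G$ be a finite $p$-group whose Morava $K$-theory $K(n)^*(BG)$ vanishes in odd degrees. We prove the conjecture that the ranks of $K(n)^{2i}(BG)$, $0<i<p^n-1$, are all equal to one less than the rank of $K(n)^0(BG)$. The method is to lift $K(n)$ to characteristic zero and to apply the character theory of Hopkins, Kuhn and Ravenel. The grading modulo $2(p^n-1)$ then becomes an action of the group of $(p^n-1)$-st roots of unity on the finite set of conjugacy classes of continuous homomorphisms $\mathbb Z_p^n\to G$. For a $p$-group this action is free away from the trivial class. For an arbitrary finite group with even Morava $K$-theory the same method expresses each rank as a number of orbits, and this tells exactly when the conclusion of the conjecture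 holds.
\end{abstract}

\section{The question and the answer}

\subsection{What is being counted}

Fix a prime $p$ and an integer $n\ge 1$, and write $q=p^n$. Let $K(n)$ be the $n$-th Morava $K$-theory at $p$. Its coefficient ring is $K(n)^*=\mathbb F_p[v_n^{\pm1}]$ with $|v_n|=-2(q-1)$; degrees are cohomological throughout unless the contrary is said. For a finite group $G$, $K(n)^*(BG)$ is a finitely generated free module over the graded field $K(n)^*$, so it is periodic with period $2(q-1)$. Put
\[
k_j=\operatorname{rank}_{K(n)^*}\bigl(K(n)^j(BG)\bigr)=\dim_{\mathbb F_p}K(n)^j(BG),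
\]
the number of elements of a homogeneous basis that have degree $\equiv j$ modulo $2(q-1)$. We write $K(n)^{\rm odd}(BG)=0$ if $k_j=0$ for all odd $j$. In that case the additive structure of $K(n)^*(BG)$ is recorded by the numbers $k_0,k_2,\dots,k_{2(q-2)}$, and one asks how the total rank is distributed among them. The following is posed in \cite{MKBG}.

\begin{conjecture}\label{conj}
Let $G$ be a finite $p$-group with $K(n)^{\rm odd}(BG)=0$. Then for $0<i<p^n-1$
\[
\operatorname{rank}_{K(n)^*}(K(n)^{2i}(BG))=\operatorname{rank}_{K(n)^*}(K(n)^0(BG))-1 .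
\]
\end{conjecture}

The simplest groups suggest this pattern. For $G=\mathbb Z/p^r$ one has $K(n)^*(BG)=K(n)^*[x]/(x^{q^r})$ with $|x|=2$, so a basis lies in degrees $2e$ with $0\le e\le q^r-1$. The integers $0,\dots,q^r-2$ run $m=(q^r-1)/(q-1)$ times through the residues modulo $q-1$, and the last exponent $q^r-1$ is $\equiv0$. Hence $k_{2i}=m$ for $0<i<q-1$, while $k_0=m+1$.

The pattern is also stable under products. For $G$ with $K(n)^{\rm odd}(BG)=0$, encode the ranks in the element $P_G=\sum_{i=0}^{q-2} k_{2i}t^i$ of $\mathbb Z[t]/(t^{q-1}-1)$, and put $R=1+t+\dots+t^{q-2}$. The conjecture says that $P_G=1+mR$ for some $m$. By the K\"unneth theorem $P_{G\times H}=P_GP_H$, and $R^2=(q-1)R$ gives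
\[
(1+mR)(1+m'R)=1+\bigl(m+m'+(q-1)mm'\bigr)R .
\]
So the conjecture holds for all finite abelian $p$-groups. The formula $P_G=1+mR$ also suggests a reason. If $t$ stands for a generator of the character group of a cyclic group $C$ of order $q-1$, then $R$ is the regular representation, and $1+mR$ is the permutation representation on a $C$-set consisting of one fixed point and $m$ free orbits. We shall find such a $C$-set.

\subsection{Results}

Let $X_n(G)=\operatorname{Hom}_{\rm cont}(\mathbb Z_p^n,G)/G$ be the set of conjugacy classes of continuous homomorphisms. If $G$ is a $p$-group, this is the set of commuting $n$-tuples in $G$ up to simultaneous conjugation. The first theorem says that Conjecture~\ref{conj} is true.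

\begin{theorem}\label{thm:main}
Let $G$ be a finite $p$-group with $K(n)^{\rm odd}(BG)=0$. Then for $0<i<p^n-1$
\[
k_{2i}=k_0-1=\frac{|X_n(G)|-1}{p^n-1}.
\]
\end{theorem}

It is a special case of a count that holds for all finite groups. In Section~\ref{sec:torsion} we construct an action of a cyclic group $C$ of order $p^n-1$ on a group $T\cong\mathbb Z_p^n$. After a choice of such an isomorphism, precomposition gives an action of $C$ on $X_n(G)$.

\begin{theorem}\label{thm:orbits}
Let $G$ be a finite group with $K(n)^{\rm odd}(BG)=0$. Then for all $i$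
\[
k_{2i}=\#\{\,C\text{-orbits in }X_n(G)\text{ whose stabilizer has order dividing } i\,\}.
\]
\end{theorem}

If the evenness hypothesis is dropped, a rational form of the statement survives. Let $E$ be the completed Johnson--Wilson theory of Section~\ref{sec:lift}; its coefficient ring $E^*$ maps to $\mathbb Q_p[v_n^{\pm1}]$ through the quotient $E^*/(v_1,\dots,v_{n-1})=\mathbb Z_p[v_n^{\pm1}]$.

\begin{theorem}\label{thm:rational}
Let $G$ be a finite $p$-group and $M=E^*(BG)\otimes_{E^*}\mathbb Q_p[v_n^{\pm1}]$. Put $m=\frac{|X_n(G)|-1}{p^n-1}$. Then $M^{\rm odd}=0$, $\dim_{\mathbb Q_p}M^{2i}=m$ for $0<i<p^n-1$, and $\dim_{\mathbb Q_p}M^0=m+1$.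
\end{theorem}

Finally, the conclusion of the conjecture can be read off from the group.

\begin{theorem}\label{thm:criterion}
Let $G$ be a finite group with $K(n)^{\rm odd}(BG)=0$. Then $k_{2i}=k_0-1$ for all $0<i<p^n-1$ if and only if $|N_G(B)/C_G(B)|$ is prime to $p^n-1$ for every elementary abelian $p$-subgroup $B\le G$. If $p^n>2$, both are equivalent to the single equality $k_2=k_0-1$.
\end{theorem}

\subsection{The idea in the case $p^n=3$}\label{sec:idea}

Let $p=3$, $n=1$ and $G=\mathbb Z/3$. A basis of $K(1)^*(BG)=K(1)^*[x]/(x^3)$ is $1,x,x^2$, in degrees $0$, $2$ and $4\equiv0$ modulo $4$. The scheme defined by $x^3=0$ has only one point, so no permutation is visible. We therefore lift to characteristic zero, where the equation becomes $[3]_F(x)=0$ for a formal group law $F$ over $\mathbb Z_3[v_1^{\pm1}]$. Since $|x|=2$ and $|v_1|=-4$, the coefficient of $x^iy^j$ in $F$ vanishes unless $i+j$ is odd. Setting $v_1=1$ thus gives a formal group law $F_0$ over $\mathbb Z_3$ with $F_0(-x,-y)=-F_0(x,y)$, and the series $[3]_{F_0}$ is odd. It has three zeros of positive valuation,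 namely $0$, $a$ and $-a$. The functions $1,x,x^2$ on $\{0,a,-a\}$ are linearly independent, and modulo $4$ the degree of a monomial records whether the function is even or odd. So $k_0$ and $k_2$ are the dimensions of the spaces of even and of odd functions on a set of three points: $k_0=2$ and $k_2=1$. The group $C=\{\pm1\}$ acts on this set with one fixed point and one free orbit.

Now let $G$ be any $3$-group with $K(1)^{\rm odd}(BG)=0$, still with $n=1$. Character theory replaces $\{0,a,-a\}$ by the set $X_1(G)$ of conjugacy classes of $G$. The reflection $a\mapsto-a$ becomes inversion $[x]\mapsto[x^{-1}]$, so $k_0-k_2$ is the trace of inversion on functions, that is, the number of classes with $[x]=[x^{-1}]$. In a group of odd order $s$ there is only one: if $gxg^{-1}=x^{-1}$, then conjugating $s$ times gives $x=g^sxg^{-s}=x^{-1}$, so $x^2=1$ and $x=1$. Hence $k_0-k_2=1$, as conjectured.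

The general proof has the same three parts. Section~\ref{sec:lift} lifts $K(n)^*(BG)$ to a free module over a ring of characteristic zero; this is where evenness is used. Sections~\ref{sec:torsion} and~\ref{sec:char} turn the grading into a permutation action of $C$ on $X_n(G)$, for every finite group. Section~\ref{sec:pgroups} shows that for a $p$-group no class other than the trivial one has a nontrivial stabilizer. Section~\ref{sec:criterion} treats the stabilizers for general finite groups.

\section{Lifting to characteristic zero}\label{sec:lift}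

Let $E=L_{K(n)}E(n)$ be completed Johnson--Wilson theory, and let $I_k=(v_0,\dots,v_{k-1})$ with $v_0=p$ and $|v_k|=-2(p^k-1)$. We use the following standard facts; see Hovey and Strickland \cite[\S\S1--2]{HS}.

\begin{enumerate}
\item[(E1)] $E$ is a homotopy commutative, complex oriented ring spectrum with $E_*=\mathbb Z_{(p)}[v_1,\dots,v_{n-1},v_n^{\pm1}]^\wedge_{I_n}$ (graded completion). This is a Noetherian complete graded local ring with maximal ideal $I_n$, concentrated in even degrees, and $v_0,\dots,v_{n-1}$ is a regular sequence in it.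
\item[(E2)] $E$ underlies an $MU$-module, and the resulting $MU_*$-action on $E^*(X)$ is the one that comes from $MU_*\to E_*$. Indeed $E(n)$ is a localized quotient of $MU_{(p)}$ by a regular sequence, and one localizes in $MU$-modules. Put $E/I_0=E$ and let $E/I_{k+1}$ be the cofiber of the $MU$-module map $v_k:\Sigma^{2(p^k-1)}E/I_k\to E/I_k$. Then $\pi_*(E/I_k)=E_*/I_k$, and $E/I_n=L_{K(n)}(E(n)/I_n)=L_{K(n)}K(n)=K(n)$.
\item[(E3)] The formal group law $F$ of $E$ satisfies $[p]_F(x)\equiv v_nx^{q}$ modulo $(I_n,x^{q+1})$.
\item[(E4)] $E^*\bigl(B\prod_{i=1}^s\mathbb Z/p^{r_i}\bigr)=E^*[[x_1,\dots,x_s]]/([p^{r_1}]_F(x_1),\dots,[p^{r_s}]_F(x_s))$, where $x_i$ is the Euler class of the $i$-th coordinate character. By Weierstrass preparation this is free over $E^*$ on the monomials in which each $x_i$ has exponent less than $q^{r_i}$.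
\end{enumerate}

\begin{lemma}\label{lem:fg}
For every finite group $G$, $E^*(BG)$ is a finitely generated $E^*$-module.
\end{lemma}

\begin{proof}
Let first $G=A$ be abelian, with Sylow $p$-subgroup $A_{(p)}$. The map $BA_{(p)}\to BA$ induces an isomorphism in homology with coefficients $\mathbb Z_{(p)}$, and $E$ is $p$-local, so $E^*(BA)=E^*(BA_{(p)})$. This is finitely generated by (E4).

In general embed $G$ in a unitary group $U(d)$ with diagonal torus $T^d$, and let $Y=U(d)/T^d$ be the flag manifold. It is a finite $G$-CW complex. Its isotropy groups lie in conjugates of $T^d$, so they are abelian. Let $Y^k$ denote the $k$-skeleton. Then $E^*(EG\times_GY^k,EG\times_GY^{k-1})$ is a finite product of modules $E^{*-k}(BA)$ with $A$ abelian. As $E^*$ is Noetherian, induction on $k$ shows that $E^*(EG\times_GY)$ is finitely generated over $E^*$. But $EG\times_GY\to BG$ is the bundle of flags in a complex vector bundle and $E$ is complex oriented, so $E^*(EG\times_GY)$ is a finite free $E^*(BG)$-module with $1$ in a basis. Hence $E^*(BG)$ is an $E^*$-module summand of $E^*(EG\times_GY)$.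
\end{proof}

For a general finite group there is no evident reason why $E^*(BG)/I_nE^*(BG)$ should be $K(n)^*(BG)$: the $n$ Bockstein sequences that lead from $E$ to $K(n)$ have connecting maps between even and odd degrees. Evenness removes this obstacle.

\begin{lemma}\label{lem:lift}
If $K(n)^{\rm odd}(BG)=0$, then $E^*(BG)$ is a finite free $E^*$-module on generators of even degree, and $E^*(BG)/I_nE^*(BG)\cong K(n)^*(BG)$ as graded $\mathbb F_p[v_n^{\pm1}]$-modules.
\end{lemma}

\begin{proof}
Put $N_k=(E/I_k)^*(BG)$, an $MU_*$-module.

\emph{Claim: $N_k^{\rm odd}=0$ for $0\le k\le n$.} We use descending induction on $k$. For $k=n$ the claim is the hypothesis. Suppose $N_{k+1}^{\rm odd}=0$, and write $X=E/I_k$, $v=v_k$, and $\delta=2(p^k-1)$ for the homotopy degree of $v$. The sequence of $\Sigma^{\delta}X\xrightarrow{v}X\to X/v$ shows only that $v$ acts surjectively on $N_k^{\rm odd}$. To conclude that this group is zero we use $v$-adic completeness. The factorization $v^m=v^{m-1}\circ v$ gives cofibrations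
\[
\Sigma^{(m-1)\delta}X/v\to X/v^m\to X/v^{m-1}
\]
that are compatible with the maps from $X$ to $X/v^m$ and $X/v^{m-1}$. Since $\delta$ is even and $(X/v)^{\rm odd}(BG)=N_{k+1}^{\rm odd}=0$, the long exact sequences show by induction on $m$ that $(X/v^m)^{\rm odd}(BG)=0$, and that $(X/v^m)^{\rm even}(BG)\to(X/v^{m-1})^{\rm even}(BG)$ is surjective.

The map $X\to\operatorname{holim}_mX/v^m$ is an equivalence. Indeed, $v$ is regular on $E_*/I_k$, so $\pi_*(X/v^m)=E_*/(I_k,v^m)$. These groups form a surjective tower, and $E_*/I_k$ is $v$-adically complete because it is a finitely generated module over the complete Noetherian ring $E_*$ and $v\in I_n$. For odd $j$, the outer terms of the Milnor sequence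
\[
0\to\textstyle\lim^1_m(X/v^m)^{j-1}(BG)\to N_k^j\to\lim_m(X/v^m)^j(BG)\to0
\]
vanish: the left one because the tower is surjective, the right one because its entries are zero. So $N_k^{\rm odd}=0$, which proves the claim.

All odd groups now vanish in the long exact sequences of $\Sigma^{2(p^k-1)}E/I_k\xrightarrow{v_k}E/I_k\to E/I_{k+1}$. Hence $v_k$ is injective on $N_k$ and $N_{k+1}=N_k/v_kN_k$ as $MU_*$-modules. With $N=N_0=E^*(BG)$ this says that $N$ is even, that $v_0,\dots,v_{n-1}$ is a regular sequence on $N$, and that $N/I_nN=N_n=K(n)^*(BG)$ compatibly with $v_n$.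

It remains to see that $N$ is free. Lift a homogeneous basis of $N/I_nN$ to $N$. Since $N$ is finitely generated (Lemma~\ref{lem:fg}), Nakayama's lemma gives a surjection $P\to N$ with $P$ finite free and $P/I_nP\cong N/I_nN$. Let $Q$ be its kernel, which is finitely generated since $E^*$ is Noetherian. Because $v_0$ is injective on $N$, the snake lemma shows that $0\to Q\to P\to N\to0$ stays exact modulo $v_0$. Then $v_1$ is injective on $N/v_0N$, so the sequence stays exact when it is further reduced modulo $v_1$, and so on. In the end $Q/I_nQ=\ker(P/I_nP\to N/I_nN)=0$, and $Q=0$ by Nakayama.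
\end{proof}

We pass from $E^*$ to a graded field of characteristic zero. Let $E^*\to\mathbb Z_p[v_n^{\pm1}]$ be the quotient map with kernel $(v_1,\dots,v_{n-1})$, and for any finite group $G$ put
\[
M(G)=E^*(BG)\otimes_{E^*}\mathbb Q_p[v_n^{\pm1}] .
\]
If $K(n)^{\rm odd}(BG)=0$, take a homogeneous $E^*$-basis $y_1,\dots,y_h$ of $E^*(BG)$ with degrees $d_1,\dots,d_h$. By Lemma~\ref{lem:lift} its images form a basis of $K(n)^*(BG)$ over $\mathbb F_p[v_n^{\pm1}]$, and also a basis of $M(G)$ over $\mathbb Q_p[v_n^{\pm1}]$. Therefore
\begin{equation}\label{eq:compare}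
k_{2i}=\#\{j: d_j\equiv 2i \bmod 2(q-1)\}=\dim_{\mathbb Q_p}M(G)^{2i}\qquad\text{if }K(n)^{\rm odd}(BG)=0 .
\end{equation}
Evenness is used only through \eqref{eq:compare}. In Sections~\ref{sec:torsion} and~\ref{sec:char} we compute the dimensions of $M(G)^{2i}$ for an arbitrary finite group.

\section{Torsion points and their rotation}\label{sec:torsion}

Let $\bar F$ be the image of $F$ over $\mathbb Z_p[v_n^{\pm1}]$. Since the coordinate has degree $2$, the coefficient of $x^iy^j$ in $F$ has degree $-2(i+j-1)$. In $\mathbb Z_p[v_n^{\pm1}]$ only multiples of $2(q-1)$ occur as degrees, so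
\[
\bar F(x,y)=\sum_{i+j\equiv1\,(q-1)}a_{ij}\,v_n^{(i+j-1)/(q-1)}x^iy^j,\qquad a_{ij}\in\mathbb Z_p .
\]
Setting $v_n=1$ we obtain $F_0=\sum a_{ij}x^iy^j$, a formal group law over $\mathbb Z_p$. Let $\Omega=\overline{\mathbb Q}_p$, let $\mathfrak m$ be the maximal ideal of its valuation ring, and let $C=\mu_{q-1}(\Omega)$, a cyclic group of order $q-1$. The restriction on $i+j$ says that for $\zeta\in C$
\begin{equation}\label{eq:rotate}
F_0(\zeta x,\zeta y)=\zeta F_0(x,y).
\end{equation}
So the grading of $\bar F$ has become a rotational symmetry of $F_0$. We study it on torsion points. A power series over $\mathbb Z_p$ in finitely many variables converges on $\mathfrak m$, since finitely many elements of $\mathfrak m$ lie in a finite, hence complete, extension of $\mathbb Q_p$; thus $F_0$ makes $\mathfrak m$ a group. Let $\Lambda$ be its subgroup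
\[
\Lambda=\{a\in\mathfrak m: [p^r]_{F_0}(a)=0\text{ for some }r\}.
\]

\begin{lemma}\label{lem:torsion}
$|\Lambda[p^r]|=q^{r}$ for all $r$, and $\Lambda\cong(\mathbb Q_p/\mathbb Z_p)^n$. For $\zeta\in C$ the map $a\mapsto\zeta a$ is an automorphism of the group $\Lambda$, and for $\zeta\ne1$ the endomorphism $\zeta-1$ of $\Lambda$ is bijective.
\end{lemma}

\begin{proof}
By (E3), $[p]_{F_0}(x)\equiv x^{q}+(\text{higher terms})$ modulo $p$, and iteration gives $[p^r]_{F_0}(x)\equiv x^{q^r}+(\text{higher terms})$ modulo $p$. By Weierstrass preparation $[p^r]_{F_0}$ is a unit of $\mathbb Z_p[[x]]$ times a monic polynomial of degree $q^r$ whose other coefficients are divisible by $p$. All roots of this polynomial lie in $\mathfrak m$, and the unit has no zeros there.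

The roots are distinct. Let $g$ be the logarithm of $F_0$, so that $g(F_0(x,y))=g(x)+g(y)$ and $g'(0)=1$. Differentiating in $y$ at $y=0$ gives $g'(x)\cdot\partial_yF_0(x,0)=1$, and $\partial_yF_0(x,0)\in1+x\mathbb Z_p[[x]]$, so $g'\in\mathbb Z_p[[x]]^\times$. Differentiating $g([p^r]_{F_0}(x))=p^rg(x)$ gives
\[
[p^r]_{F_0}'(x)=\frac{p^r g'(x)}{g'([p^r]_{F_0}(x))},
\]
which has no zeros in $\mathfrak m$. So $|\Lambda[p^r]|=q^r=p^{nr}$. Since $|\Lambda[p]|=p^n$, the group $\Lambda[p^r]$ is a product of at most $n$ cyclic groups of order at most $p^r$; its order forces $\Lambda[p^r]\cong(\mathbb Z/p^r)^n$, and the map $p:\Lambda[p^{r+1}]\to\Lambda[p^r]$ is onto. Thus $\Lambda\cong(\mathbb Q_p/\mathbb Z_p)^n$.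

By \eqref{eq:rotate}, $a\mapsto\zeta a$ is a group automorphism of $\Lambda$. An element $a$ is in the kernel of $\zeta-1$ if and only if $\zeta a=a$ in the field $\Omega$; if $\zeta\neq1$, this means $a=0$. So $\zeta-1$ is injective, hence bijective on each finite group $\Lambda[p^r]$, hence on $\Lambda$.
\end{proof}

Character theory uses the dual group. Let $T=\operatorname{Hom}(\Lambda,\mathbb Q_p/\mathbb Z_p)\cong\mathbb Z_p^n$, and for $\zeta\in C$ let the \emph{rotation} $\zeta^*:T\to T$ be $t\mapsto t\circ\zeta$. As $C$ is commutative, $(\zeta\eta)^*=\zeta^*\eta^*$. Dualizing Lemma~\ref{lem:torsion},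
\begin{equation}\label{eq:bijective}
\zeta^*-1:T\to T\ \text{ is bijective for } 1\ne\zeta\in C .
\end{equation}
For a finite group $G$ let
\[
S=\operatorname{Hom}_{\rm cont}(T,G)/G .
\]
A choice of basis of $T$ identifies $S$ with $X_n(G)$. The group $C$ acts on $S$ by $[f]\mapsto[f\circ\zeta^*]$.

\begin{example}\label{ex:height1}
For $n=1$, $T\cong\mathbb Z_p$ and $\zeta^*$ is multiplication by an element $\omega\in\mathbb Z_p^\times$, which by \eqref{eq:bijective} has the same order as $\zeta$. Evaluation at $1\in\mathbb Z_p$ identifies $S$ with the set of conjugacy classes of elements of $p$-power order, and $\zeta$ acts by $[x]\mapsto[x^\omega]$. For $p=3$ and $\zeta=-1$ this is the inversion of Section~\ref{sec:idea}.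
\end{example}

\section{Characters turn the grading into a permutation}\label{sec:char}

\subsection{Evaluation at torsion points}

A grading modulo $2(q-1)$ by even degrees amounts to an action of $C$. To express this, let $D=\Omega[u^{\pm1}]$ with $|u|=-2$, a graded $E^*$-algebra via
\[
E^*\to\mathbb Z_p[v_n^{\pm1}]\to D,\qquad v_n\mapsto u^{q-1}.
\]
For $\zeta\in C$ let $\sigma_\zeta:D\to D$ be the graded $\Omega$-algebra automorphism with $\sigma_\zeta(u)=\zeta^{-1}u$. It fixes $u^{q-1}$, so it is a map of $E^*$-algebras. Over $D$ the formal group law $\bar F$ is $F_0$ in a rescaled coordinate: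
\begin{equation}\label{eq:scale}
\bar F(au^{-1},bu^{-1})=F_0(a,b)\,u^{-1}\qquad(a,b\in\mathfrak m),
\end{equation}
since $v_n^{(i+j-1)/(q-1)}\mapsto u^{i+j-1}$.

Each $\alpha\in\Lambda[p^r]$ gives a character $t\mapsto t(\alpha)$ of $T/p^r$ with values in $\mathbb Q_p/\mathbb Z_p\subset S^1$. In this way $\Lambda[p^r]$ is the character group of $T/p^r$: by divisibility of $\Lambda$ and injectivity of $\mathbb Q_p/\mathbb Z_p$, restriction to $\Lambda[p^r]$ identifies $T/p^r$ with $\operatorname{Hom}(\Lambda[p^r],\mathbb Q_p/\mathbb Z_p)$. Let $c(\alpha)\in E^2(B(T/p^r))$ be the pullback of the orientation class, the Euler class of this character. Then $c(\alpha+_{F_0}\beta)=c(\alpha)+_Fc(\beta)$.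

\begin{lemma}\label{lem:psi}
There is a unique graded $E^*$-algebra map $\psi_r:E^*(B(T/p^r))\to D$ with
\begin{equation}\label{eq:psi}
\psi_r(c(\alpha))=\alpha u^{-1}\qquad\text{for all }\alpha\in\Lambda[p^r].
\end{equation}
The maps $\psi_r$ are compatible as $r$ varies.
\end{lemma}

\begin{proof}
Choose a basis $b_1,\dots,b_n$ of $\Lambda[p^r]$ over $\mathbb Z/p^r$. By (E4),
\[
E^*(B(T/p^r))=E^*[[c(b_1),\dots,c(b_n)]]/([p^r]_F(c(b_1)),\dots,[p^r]_F(c(b_n))),
\]
and it is generated by the $c(b_i)$ as an $E^*$-algebra, because certain monomials in them form a basis over $E^*$. This proves uniqueness.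

For existence, send $c(b_i)$ to $b_iu^{-1}$. To see that this makes sense, map a homogeneous power series of degree $d$ over $E^*$ to $\mathbb Z_p[v_n^{\pm1}][[x_1,\dots,x_n]]$. A term $a_Iv_n^ex^I$ of the image, with $a_I\in\mathbb Z_p$, has $d=2|I|-2(q-1)e$ and is sent to $a_Ib^Iu^{(q-1)e-|I|}=a_Ib^Iu^{-d/2}$. So the value is $u^{-d/2}\sum_Ia_Ib^I$, which converges, since the $b_i\in\mathfrak m$ lie in a finite extension of $\mathbb Q_p$. By \eqref{eq:scale} the relation $[p^r]_F(c(b_i))$ is sent to $[p^r]_{F_0}(b_i)u^{-1}=0$. Finally every $\alpha\in\Lambda[p^r]$ is a sum of multiples of the $b_i$ in the group $\Lambda$, and $c(\alpha)$ is the corresponding formal sum, so \eqref{eq:scale} gives \eqref{eq:psi}. Compatibility follows from uniqueness, since $c(\alpha)$ pulls back to $c(\alpha)$ along $T/p^{r+1}\to T/p^r$.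
\end{proof}

The $\psi_r$ together define
\[
\psi:E^*_{\rm cont}(BT):=\operatorname{colim}_rE^*(B(T/p^r))\to D .
\]
Let $L$ be the localization of $E^*_{\rm cont}(BT)$ that inverts the elements $c(\alpha)$ with $0\ne\alpha\in\Lambda$, that is, the Euler classes of the nontrivial continuous characters of $T$. For $\alpha\ne0$ the element $\psi(c(\alpha))=\alpha u^{-1}$ is invertible, so $\psi$ extends to $L\to D$. A continuous homomorphism $f:T\to G$ factors through some $T/p^r$, so it induces $f^*:E^*(BG)\to E^*_{\rm cont}(BT)$. This depends only on the class $[f]\in S$, because inner automorphisms of $G$ act trivially on $E^*(BG)$.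

In the following theorem $E$ may be more general than our $E$. The ring $L$ is formed as above from the Euler classes of the nontrivial characters of $T\cong\mathbb Z_p^n$, and $G$ acts on $\operatorname{Hom}_{\rm cont}(T,G)$ by conjugation.

\begin{theorem}[Hopkins--Kuhn--Ravenel {\cite[Theorem C]{HKR}}, for a one-point space]\label{thm:HKR}
Let $E$ be complex oriented, with $E^*$ a complete Noetherian graded local ring of residue characteristic $p$, with $p^{-1}E^*\neq0$, and with formal group law of height $n$ over the residue field. Then for every finite group $G$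
\[
L\otimes_{E^*}E^*(BG)\to\operatorname{Map}(\operatorname{Hom}_{\rm cont}(T,G),L)^G=\operatorname{Map}(S,L),\qquad l\otimes y\mapsto(f\mapsto l\cdot f^*y)
\]
is an isomorphism of graded $L$-modules.
\end{theorem}

Our $E$ satisfies the hypotheses by (E1) and (E3). The set $S$ is finite, so base change along $L\to D$ gives an isomorphism of graded $D$-modules
\begin{equation}\label{eq:Phi}
\Phi:\ E^*(BG)\otimes_{E^*}D\xrightarrow{\ \cong\ }\operatorname{Map}(S,D),\qquad \Phi(y\otimes d)(f)=\psi(f^*y)\,d .
\end{equation}

\subsection{The orbit count}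

On the left of \eqref{eq:Phi}, $\sigma_\zeta$ acts through the factor $D$, and this action sees the degrees of generators. The next lemma says that on the right it becomes precomposition with a rotation, combined with $\sigma_\zeta$ on values.

\begin{lemma}\label{lem:equiv}
For $\zeta\in C$, $f\in\operatorname{Hom}_{\rm cont}(T,G)$ and $y\in E^*(BG)$,
\[
\sigma_\zeta\bigl(\psi(f^*y)\bigr)=\psi\bigl((f\circ\zeta^*)^*y\bigr).
\]
Consequently $\Phi(y\otimes\sigma_\zeta d)(f)=\sigma_\zeta\bigl(\Phi(y\otimes d)(f\circ(\zeta^*)^{-1})\bigr)$ for $d\in D$.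
\end{lemma}

\begin{proof}
For the first formula it suffices that $\sigma_\zeta\circ\psi=\psi\circ(B\zeta^*)^*$ on $E^*_{\rm cont}(BT)$. Both sides are $E^*$-algebra maps, so we may compare them on the generators $c(\alpha)$. On one side $\sigma_\zeta\psi(c(\alpha))=\sigma_\zeta(\alpha u^{-1})=\zeta\alpha\,u^{-1}$. On the other, the character $\alpha$ composed with $\zeta^*$ is $t\mapsto(t\circ\zeta)(\alpha)=t(\zeta\alpha)$, so $\psi((B\zeta^*)^*c(\alpha))=\psi(c(\zeta\alpha))=\zeta\alpha\,u^{-1}$.

Put $f'=f\circ(\zeta^*)^{-1}$. The first formula, applied to $f'$, reads $\psi(f^*y)=\sigma_\zeta(\psi(f'^*y))$, hence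
\[
\Phi(y\otimes\sigma_\zeta d)(f)=\psi(f^*y)\,\sigma_\zeta(d)=\sigma_\zeta\bigl(\psi(f'^*y)\,d\bigr)=\sigma_\zeta\bigl(\Phi(y\otimes d)(f')\bigr).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:count}
Let $G$ be any finite group. Then $M(G)^{\rm odd}=0$, and for all $i$
\[
\dim_{\mathbb Q_p}M(G)^{2i}=\#\{\,C\text{-orbits in }S\text{ whose stabilizer has order dividing }i\,\}.
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:fg}, $M(G)$ is a finitely generated graded module over the graded field $\mathbb Q_p[v_n^{\pm1}]$, so it has a finite homogeneous basis $z_1,\dots,z_h$, of degrees $e_1,\dots,e_h$ say. Since $E^*\to D$ factors through $\mathbb Q_p[v_n^{\pm1}]$, the source of $\Phi$ is $M(G)\otimes_{\mathbb Q_p[v_n^{\pm1}]}D$, which is free over $D$ on the $z_j\otimes1$. The target vanishes in odd degrees. So all $e_j$ are even, and $M(G)^{\rm odd}=0$.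

Let $V$ be the degree $0$ part of the source of $\Phi$, with $\zeta\in C$ acting as $1\otimes\sigma_\zeta$. We decompose $V$ into characters of $C$ in two ways. Let $\eta_i$ be the character $\zeta\mapsto\zeta^{-i}$; then $\eta_i=\eta_j$ if and only if $i\equiv j$ modulo $q-1$.

First, $V$ has the $\Omega$-basis $z_j\otimes u^{e_j/2}$, and $\sigma_\zeta$ multiplies this element by $\zeta^{-e_j/2}$. So $\eta_i$ occurs in $V$ with multiplicity $\#\{j:e_j\equiv2i\bmod 2(q-1)\}=\dim_{\mathbb Q_p}M(G)^{2i}$.

Secondly, $\sigma_\zeta$ is the identity on $D^0=\Omega$. So by Lemma~\ref{lem:equiv}, $\Phi$ identifies $V$ with $\operatorname{Map}(S,\Omega)$, where $(\zeta\cdot\varphi)(f)=\varphi(f\circ(\zeta^*)^{-1})$. This is the permutation module $\bigoplus\Omega[C/H]$, summed over the orbits, where $H$ is the stabilizer. The module $\Omega[C/H]$ contains each character of $C$ that is trivial on $H$ once, and no other. Since $H$ is generated by a primitive $|H|$-th root of unity, $\eta_i$ is trivial on $H$ if and only if $|H|$ divides $i$. Comparing the two multiplicities proves the formula.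
\end{proof}

Theorem~\ref{thm:orbits} is Proposition~\ref{prop:count} combined with \eqref{eq:compare}. In particular, when $K(n)^{\rm odd}(BG)=0$, $k_0$ is the number of all orbits.

\section{$p$-groups: the action is free off the trivial class}\label{sec:pgroups}

By Proposition~\ref{prop:count} it remains to understand stabilizers. A class $[f]$ is fixed by $\zeta$ if and only if precomposing $f$ with $\zeta^*$ has the same effect as conjugating it by some $g\in G$. The rotation $\zeta^*$ has order prime to $p$, while in a $p$-group the order of $g$ is a power of $p$. By \eqref{eq:bijective} this forces $f$ to be trivial unless $\zeta=1$.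

\begin{proposition}\label{prop:free}
If $G$ is a finite $p$-group, then $C$ acts freely on $S\setminus\{[1]\}$, where $1$ is the trivial homomorphism.
\end{proposition}

\begin{proof}
Suppose $1\ne\zeta\in C$ and $[f\circ\zeta^*]=[f]$, say $f(\zeta^*t)=gf(t)g^{-1}$ for all $t\in T$. Iterating $s=|G|$ times,
\[
f((\zeta^*)^st)=g^sf(t)g^{-s}=f(t).
\]
Put $\xi=\zeta^s$, so that $(\zeta^*)^s=\xi^*$. Since $s$ is a power of $p$ and the order of $\zeta$ is prime to $p$, $\xi\ne1$. The homomorphism $f$ kills $(\xi^*-1)T$, which is all of $T$ by \eqref{eq:bijective}. So $f$ is trivial.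
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:rational}]
Let $G$ be a finite $p$-group. The trivial class is an orbit with stabilizer $C$, of order $q-1$. By Proposition~\ref{prop:free} the other orbits are free, and there are $m=(|S|-1)/(q-1)$ of them. A free orbit is counted in Proposition~\ref{prop:count} for every $i$, and the trivial class is counted if and only if $q-1$ divides $i$. Hence $M(G)^{\rm odd}=0$, $\dim M(G)^0=m+1$, and $\dim M(G)^{2i}=m$ for $0<i<q-1$. Since $|S|=|X_n(G)|$, this is Theorem~\ref{thm:rational}. If moreover $K(n)^{\rm odd}(BG)=0$, then $k_{2i}=\dim M(G)^{2i}$ for all $i$ by \eqref{eq:compare}, and Theorem~\ref{thm:main} follows. (For $p^n=2$ there is no $i$ with $0<i<p^n-1$.)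
\end{proof}

\section{Other finite groups}\label{sec:criterion}

For groups that are not $p$-groups, conjugation in $G$ can have the same effect as a rotation. Theorem~\ref{thm:criterion} says that this is detected by the automizers $N_G(B)/C_G(B)$ of elementary abelian $p$-subgroups. For a $p$-group their orders are powers of $p$, hence prime to $p^n-1$.

\begin{proposition}\label{prop:nonfree}
Let $G$ be a finite group. The action of $C$ on $S\setminus\{[1]\}$ is not free if and only if some elementary abelian $p$-subgroup $B\le G$ satisfies $\gcd(|N_G(B)/C_G(B)|,\,p^n-1)>1$.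
\end{proposition}

\begin{proof}
Suppose the action is not free. Then some $\zeta\in C$ of prime order $\ell$ fixes some $[f]\neq[1]$, say $f(\zeta^*t)=gf(t)g^{-1}$ for all $t$. Let $A=f(T)$, a nontrivial finite abelian $p$-group. Since $gAg^{-1}=f(\zeta^*T)=A$, conjugation by $g$ is an automorphism $\gamma$ of $A$, and $\gamma f=f\zeta^*$. Writing $A$ additively, $(\gamma-1)f=f(\zeta^*-1)$. The image of this homomorphism is $f(T)=A$ by \eqref{eq:bijective}, so $\gamma-1$ is surjective on the finite group $A$, hence bijective. Also $\gamma^\ell f=f(\zeta^*)^\ell=f$, so $\gamma^\ell=1$. Put $B=A[p]\ne1$. Then $g$ normalizes $B$ and acts on it without nonzero fixed points, so its image in $N_G(B)/C_G(B)$ is not trivial and has order exactly $\ell$. And $\ell$ divides $|C|=p^n-1$.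

Conversely, let $\ell$ be a prime dividing both $p^n-1$ and $|N_G(B)/C_G(B)|$; then $\ell\ne p$. By Cauchy's theorem some $g\in N_G(B)$ acts on $B$ by an automorphism $\gamma$ of order $\ell$. We look for a nontrivial homomorphism $T\to B$ that intertwines a rotation with $\gamma$. By Maschke's theorem $B$ is a semisimple $\mathbb F_p[\gamma]$-module, and as $\gamma\ne1$ it contains an irreducible submodule $B'$ on which $\gamma$ acts nontrivially. Thus $B'\cong\mathbb F_p(\omega)$, where $\omega\in\overline{\mathbb F}_p$ is a primitive $\ell$-th root of unity and $\gamma$ acts as multiplication by $\omega$.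

Let $\zeta\in C$ have order $\ell$. By \eqref{eq:bijective}, $\zeta^*-1$ is surjective on $T/pT\ne0$ and hence on each quotient of $T/pT$ by a $\zeta^*$-stable subgroup. So $T/pT$ has an irreducible quotient $\mathbb F_p(\omega')$ on which $\zeta^*$ acts as multiplication by some $\omega'\ne1$ with $\omega'^\ell=1$, a primitive $\ell$-th root of unity. Write $\omega=\omega'^a$. Then $a$ is prime to $\ell$, so $\mathbb F_p(\omega)=\mathbb F_p(\omega')$ and $\zeta^a\ne1$, and $(\zeta^a)^*$ acts on this quotient as multiplication by $\omega$. The composite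
\[
f:T\to T/pT\to\mathbb F_p(\omega)\cong B'\subset G
\]
is nontrivial and satisfies $f\circ(\zeta^a)^*=gfg^{-1}$. So $\zeta^a\neq1$ fixes $[f]\ne[1]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
If $p^n=2$, both conditions hold vacuously. Let $p^n>2$. By Theorem~\ref{thm:orbits}, $k_0$ is the number of all orbits and $k_2$ is the number of free orbits. The trivial class is an orbit with stabilizer $C\ne1$, so $k_2=k_0-1$ if and only if $C$ acts freely on $S\setminus\{[1]\}$. In that case all $k_{2i}$ with $0<i<p^n-1$ are equal to $k_2$, again by Theorem~\ref{thm:orbits}, since $p^n-1$ does not divide $i$. So the equality $k_2=k_0-1$, the family of equalities $k_{2i}=k_0-1$ for $0<i<p^n-1$, and freeness are equivalent, and Proposition~\ref{prop:nonfree} identifies freeness with the condition on automizers.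
\end{proof}

\begin{example}[The symmetric group $\Sigma_p$, $p$ odd]
The $p$-group hypothesis in Theorem~\ref{thm:main} cannot be dropped. The index of a Sylow subgroup $\mathbb Z/p\le\Sigma_p$ is prime to $p$, so by transfer $K(n)^*(B\Sigma_p)$ embeds in $K(n)^*(B\mathbb Z/p)=K(n)^*[x]/(x^{q})$, which is even. For $B=\mathbb Z/p$ the automizer has order $p-1>1$, which divides $p^n-1$. So by Theorem~\ref{thm:criterion} the conclusion of the conjecture fails for $\Sigma_p$.

Theorem~\ref{thm:orbits} gives the ranks. A continuous homomorphism $T\to\Sigma_p$ has a $p$-group as image, so up to conjugation it takes values in $\mathbb Z/p$. By \eqref{eq:bijective} a nontrivial $f:T\to\mathbb Z/p$ never equals $f\circ\zeta^*$ for $\zeta\ne1$. So $C$ permutes the $q-1$ nontrivial homomorphisms $T\to\mathbb Z/p$ freely, hence simply transitively. Two of them are conjugate in $\Sigma_p$ if and only if they differ by an element of the automizer of $\mathbb Z/p$, which is all of $\mathbb F_p^\times$; so they form $(q-1)/(p-1)$ conjugacy classes. These classes make up a single orbit of $C$, with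 stabilizer of order $p-1$. Hence $k_0=2$, and for $0<i<q-1$ one has $k_{2i}=1$ if $p-1$ divides $i$ and $k_{2i}=0$ otherwise.
\end{example}

\begin{thebibliography}{9}
\bibitem{HKR} Hopkins, Kuhn and Ravenel, \emph{Generalized group characters and complex oriented cohomology theories}, J. AMS \textbf{13} (2000).
\bibitem{HS} Hovey and Strickland, \emph{Morava K-theories and localisation}, Mem. AMS \textbf{666}.
\bibitem{MKBG} \emph{Morava $K$-Theory Of Classifying Spaces}, \texttt{http://www.math.uni-wuppertal.de/\textasciitilde schuster/research/pdf/MKBG.pdf}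
\end{thebibliography}

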